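\title{The exact existence range for a critical nonlinear Neumann problem on the half-ball in $\mathbb{R}^3$}

\begin{abstract}
We study positive solutions of $\Delta u+\lambda u=0$ in the upper unit half-ball of $\mathbb{R}^3$ that vanish on the curved part of the boundary and satisfy $-\partial u/\partial x_3=u^3$ on the flat part. The exponent $3$ is critical for the trace embedding. We prove that a solution exists if and only if $\pi^2/4<\lambda<\pi^2$. Nonexistence for $\lambda\le\pi^2/4$ also holds for $u^q$ with $q>3$ among solutions with bounded trace. The proof turns the problem into an integral equation on the flat disk, whose kernel is the Dirichlet Green function $G$ of $-\Delta-\lambda$ on the ball, and shows that the dilated kernel $\tau G(\tau x,\tau y)$, averaged over rotations, is strictly decreasing in $\tau$; this is incompatible with the scaling of the equation. As a consequence, the sharp trace inequality holds on the half-ball with an $L^2$ remainder whose best constant is $\pi^2/4$.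
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $B=\{x\in\mathbb{R}^3:|x|<1\}$ and let $\Omega=\{x\in B:x_3>0\}$ be the upper half-ball. Its boundary consists of the flat disk $D=\{x\in B:x_3=0\}$, with area measure $d\sigma$, and the hemisphere $\Sigma=\{|x|=1,\ x_3\ge0\}$. For real $\lambda$ and $q>1$ consider
\[
\Delta u+\lambda u=0,\quad u>0\ \text{ in }\Omega,\qquad u=0\ \text{ on }\Sigma,\qquad -\frac{\partial u}{\partial x_3}=u^q\ \text{ on }D.
\tag{$P_{\lambda,q}$}
\]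
Our main interest is the case $q=3$, and we write $(P_\lambda)$ for $(P_{\lambda,3})$. Let $V$ be the space of $u\in W^{1,2}(\Omega)$ with zero trace on $\Sigma$. A \emph{solution} of $(P_{\lambda,q})$ is a function $u\in V$ with $u>0$ in $\Omega$ and
\begin{equation}\label{eq:weak}
\int_\Omega(\nabla u\cdot\nabla\varphi-\lambda u\varphi)\,dx=\int_D u^q\varphi\,d\sigma\qquad\text{for all }\varphi\in V;
\end{equation}
\emph{if $q>3$ we require in addition that the trace of $u$ on $D$ be bounded.} For $q\le3$ nothing is added: the boundary integral converges because the trace maps $W^{1,2}(\Omega)$ into $L^4(D)$. Classical solutions $u\in C^2(\Omega)\cap C^1(\Omega\cup D)\cap C(\overline\Omega)\cap W^{1,2}(\Omega)$ belong to this class for every $q$: their trace is bounded, Green's formula on $\Omega\cap\{x_3>h\}$ with $h\downarrow0$ gives \eqref{eq:weak} for restrictions of functions in $C_c^\infty(B)$, and these are dense in $V$ by fact (B) of Section~\ref{sec:prelim}.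

It is known that $(P_\lambda)$ has no solution for $-\infty<\lambda\le1/8$. The problem of determining the precise range of $\lambda$ for existence and nonexistence is taken from \cite{NBC}; the specific question is whether nonexistence holds for every $\lambda\le\pi^2/4$. We show that it does and that $\pi^2/4$ is sharp. The result for $\lambda\le1/8$ is not used.

\begin{theorem}\label{thm:non}
Let $\lambda\le\pi^2/4$. Then $(P_\lambda)$ has no solution. More generally, $(P_{\lambda,q})$ has no solution for any $q\ge3$ (no solution with bounded trace if $q>3$).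
\end{theorem}

\begin{theorem}\label{thm:range}
Problem $(P_\lambda)$ has a solution if and only if $\pi^2/4<\lambda<\pi^2$.
\end{theorem}

\begin{corollary}\label{cor:trace}
For all $u\in V\setminus\{0\}$,
\[
\int_\Omega|\nabla u|^2\,dx>\sqrt\pi\Big(\int_Du^4\,d\sigma\Big)^{1/2}+\frac{\pi^2}{4}\int_\Omega u^2\,dx,
\]
and $\pi^2/4$ cannot be replaced by a larger constant.
\end{corollary}

\subsection*{Which answer to expect}
Put
\[
I_\lambda(u)=\int_\Omega\big(|\nabla u|^2-\lambda u^2\big)\,dx,\qquad S_\lambda=\inf\Big\{I_\lambda(u):u\in V,\ \int_Du^4\,d\sigma=1\Big\}.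
\]
Equation \eqref{eq:weak} with $q=3$ is, up to a constant factor in $u$, the Euler--Lagrange equation of this minimization. The exponent is critical in the following sense. For $0<\tau\le1$ let $u_\tau(x)=\tau^{-1/2}u(x/\tau)$, with $u\in V$ extended by zero. Then $\int|\nabla u_\tau|^2$ and $\int_Du_\tau^4$ do not depend on $\tau$, while $\int u_\tau^2=\tau^2\int u^2$. So a minimizing sequence may concentrate at a point of $D$. In the limit both $\lambda$ and the hemisphere disappear, and one is left with the trace inequality on the half-space, whose best constant is $\sqrt\pi$ and whose extremals are $U_\varepsilon(x)=|x+\varepsilon e_3|^{-1}$. Concentration is excluded once $S_\lambda<\sqrt\pi$.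

One might guess that any $\lambda>0$ achieves this, since the term $-\lambda\int u^2$ lowers $I_\lambda$. In dimension three this is not so. Normalize the extremal as $\varepsilon^{1/2}U_\varepsilon$, which is close to $\varepsilon^{1/2}|x|^{-1}$ away from the origin. The gain is about $\lambda\varepsilon\int_\Omega|x|^{-2}dx=2\pi\lambda\varepsilon$. The energy of the part outside $\Omega$, which must be modified to meet the condition on $\Sigma$, is about $\varepsilon\int_{|x|>1,\,x_3>0}|x|^{-4}dx=2\pi\varepsilon$. Both are of order $\varepsilon$, and both come from the region $|x|\sim1$. The outcome therefore depends on how the tail $|x|^{-1}$ is corrected, and the natural correction is the solution of the linear equation that vanishes on the sphere and has the singularity $|x|^{-1}$. For $\lambda=k^2$, $0<k<\pi$, this is $\psi(|x|)$ with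
\begin{equation}\label{eq:psi}
\psi(s)=\frac{\sin(k(1-s))}{s\sin k}=\frac{\cos ks-\cot k\,\sin ks}{s}=\frac1s-k\cot k+O(s)\qquad(s\downarrow0);
\end{equation}
it solves $\Delta\psi+k^2\psi=0$ away from the origin because $\Delta(g(r)/r)=g''(r)/r$ in $\mathbb{R}^3$. The constant term $-k\cot k$ changes sign at $k=\pi/2$, that is, at $\lambda=\pi^2/4$. The upper end $\pi^2$ is the first Dirichlet eigenvalue of $B$.

This computation, made exact in Section~\ref{sec:existence}, gives existence for $\pi^2/4<\lambda<\pi^2$. It says nothing about nonexistence, which concerns all solutions and not only minimizers or concentrating ones, and which includes the borderline value $\lambda=\pi^2/4$. Theorem~\ref{thm:non} is the main work. Its idea is explained in Section~\ref{sec:idea} on two explicit kernels, and the proof occupies Sections~\ref{sec:green}--\ref{sec:bessel}. Section~\ref{sec:final} assembles Theorem~\ref{thm:range} and Corollary~\ref{cor:trace}.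

\section{Standard facts, comparison and reflection}\label{sec:prelim}

We write $x=(x',x_3)$, $\mathbb{R}^3_+=\{x_3>0\}$, $v^+=\max(v,0)$, $v^-=\max(-v,0)$, and $|E|$ for the area of $E\subset D$. The following facts are used throughout.

\begin{enumerate}
\item[(A)] \emph{First eigenvalue.} The function $\phi_1(x)=\sin(\pi|x|)/|x|$ is smooth, positive in $B$, zero on $\partial B$, and $-\Delta\phi_1=\pi^2\phi_1$. A positive Dirichlet eigenfunction belongs to the first eigenvalue, which is simple. Hence
\begin{equation}\label{eq:poincare}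
\int_B|\nabla\varphi|^2\,dx\ge\pi^2\int_B\varphi^2\,dx\qquad(\varphi\in W^{1,2}_0(B)),
\end{equation}
and every weak solution of $-\Delta v=\pi^2v$ in $W^{1,2}_0(B)$ is a multiple of $\phi_1$.
\item[(B)] \emph{Extensions and traces.} If $u\in V$, the even extension $\tilde u(x',x_3)=u(x',|x_3|)$ lies in $W^{1,2}_0(B)$, and the extension of $u$ by zero lies in $W^{1,2}(\mathbb{R}^3_+)$. By \eqref{eq:poincare}, $\int_\Omega|\nabla u|^2\ge\pi^2\int_\Omega u^2$ on $V$. If $\varphi\in W_0^{1,2}(B)$, the restrictions to $\Omega$ of $\varphi(x)$ and $\varphi(x',-x_3)$ lie in $V$ and have the same trace $\varphi|_D$; it is the pointwise restriction if $\varphi$ is continuous; and, with $\varphi$ extended by zero, $\|\varphi(\cdot,h)-\varphi|_D\|_{L^2(\mathbb{R}^2)}\le h^{1/2}\|\partial_3\varphi\|_{L^2(B)}$ for a.e.\ $h>0$. The trace $V\to L^2(D)$ is compact.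
\item[(C)] \emph{Sharp trace inequality} \cite{Escobar,Beckner}. There is $S>0$ with $\int_{\mathbb{R}^3_+}|\nabla u|^2\ge S\big(\int_{\partial\mathbb{R}^3_+}u^4\big)^{1/2}$ for $u\in W^{1,2}(\mathbb{R}^3_+)$, and $S$ is the value of the quotient at $U_\varepsilon=|x+\varepsilon e_3|^{-1}$. This function is harmonic in $\mathbb{R}^3_+$, and $-\partial_3U_\varepsilon=\varepsilon U_\varepsilon^3$ on $x_3=0$. Since $\int_{\mathbb{R}^2}(|x'|^2+\varepsilon^2)^{-2}dx'=\pi/\varepsilon^2$, Green's formula gives $\int|\nabla U_\varepsilon|^2=\varepsilon\cdot\pi/\varepsilon^2$, so $S=(\pi/\varepsilon)/(\sqrt\pi/\varepsilon)=\sqrt\pi$. With (B),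
\begin{equation}\label{eq:trace}
\int_\Omega|\nabla u|^2\,dx\ge\sqrt\pi\,\|u\|_{L^4(D)}^2\qquad(u\in V).
\end{equation}
\item[(D)] \emph{Truncation.} If $v\in W^{1,2}$, then $v^\pm,|v|\in W^{1,2}$, with $\nabla v^-=-\mathbf 1_{\{v<0\}}\nabla v$ and $|\nabla|v||=|\nabla v|$ a.e., and truncation commutes with the trace. If $O$ is bounded and open and $v\in W^{1,2}(O)\cap C(\overline O)$ vanishes on $\partial O$, then $v\in W^{1,2}_0(O)$.
\item[(E)] \emph{Interior regularity and strong minimum principle.} A distributional solution of $\Delta v+\lambda v=0$ is smooth. If $v\ge0$ is continuous on a connected open set and $-\Delta v\ge0$ in the sense of distributions, then $v>0$ everywhere or $v\equiv0$.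
\item[(F)] \emph{Almost everywhere convergence.} On a set of finite measure, let $g_j\to g$ a.e.\ with $g_j$ bounded in $L^p$, $1<p<\infty$. Then $g_j\rightharpoonup g$ in $L^p$ and $g_j\to g$ in $L^{p_0}$ for $p_0<p$ (Egorov's theorem and H\"older's inequality).
\end{enumerate}

Below the first eigenvalue, $-\Delta-\lambda$ obeys a maximum principle. We need it for functions whose gradient is not known to be square integrable up to the boundary.

\begin{lemma}[Comparison]\label{lem:comp}
Let $\lambda<\pi^2$ and $v\in C(\overline B)\cap W^{1,2}_{\mathrm{loc}}(B)$. If $v\ge0$ on $\partial B$ and $-\Delta v-\lambda v\ge0$ in the sense of distributions in $B$, then $v\ge0$ in $B$.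
\end{lemma}

\begin{proof}
For $\varepsilon>0$ the function $\varphi_\varepsilon=(v+\varepsilon)^-\ge0$ has compact support in $B$ and lies in $W^{1,2}$; by mollification it is an admissible test function. Thus $0\le\int(\nabla v\cdot\nabla\varphi_\varepsilon-\lambda v\varphi_\varepsilon)=-\int|\nabla\varphi_\varepsilon|^2+\lambda\int v^-\varphi_\varepsilon$, and \eqref{eq:poincare} gives $\pi^2\int\varphi_\varepsilon^2\le\lambda\int v^-\varphi_\varepsilon$. As $\varepsilon\downarrow0$, $\varphi_\varepsilon\to v^-$ uniformly, so $(\pi^2-\lambda)\int(v^-)^2\le0$.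
\end{proof}

Even reflection replaces the mixed boundary problem on $\Omega$ by a Dirichlet problem on $B$ with a source carried by the disk. For a solution $u$ of $(P_{\lambda,q})$ we always write $f\ge0$ for its trace on $D$, $F=f^q$, and $\tilde u$ for its even extension.

\begin{lemma}[Reflection]\label{lem:reflect}
Let $\lambda\in\mathbb{R}$ and let $u$ be a solution of $(P_{\lambda,q})$. Then
\begin{equation}\label{eq:reflected}
\int_B(\nabla\tilde u\cdot\nabla\varphi-\lambda\tilde u\varphi)\,dx=2\int_DF\varphi\,d\sigma\qquad\text{for all }\varphi\in W^{1,2}_0(B).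
\end{equation}
\end{lemma}

\begin{proof}
The substitution $x_3\mapsto-x_3$ in the lower half-ball turns the left side into the left side of \eqref{eq:weak} for the test function $\varphi(x)+\varphi(x',-x_3)$, which lies in $V$ and has trace $2\varphi|_D$ by (B).
\end{proof}

\section{The critical problem for $\lambda>\pi^2/4$}\label{sec:existence}

In this section $q=3$.

\begin{proposition}\label{prop:upper}
If $\lambda\ge\pi^2$, then $(P_\lambda)$ has no solution.
\end{proposition}

\begin{proof}
Let $u$ be a solution. Since $\tilde u\in W^{1,2}_0(B)$, we have $\int_B\nabla\tilde u\cdot\nabla\phi_1=\pi^2\int_B\tilde u\phi_1$, and \eqref{eq:reflected} with $\varphi=\phi_1$ reads $(\pi^2-\lambda)\int_B\tilde u\phi_1=2\int_Df^3\phi_1\ge0$. As $\int_B\tilde u\phi_1>0$, this excludes $\lambda>\pi^2$. If $\lambda=\pi^2$, then $f=0$ a.e., so by \eqref{eq:reflected} and (A) $\tilde u=c\phi_1$ with $c>0$. Its trace $c\phi_1|_D$ is positive, a contradiction.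
\end{proof}

For $0\le\lambda<\pi^2$, (B) and \eqref{eq:trace} give
\begin{equation}\label{eq:coercive}
I_\lambda(u)\ge\Big(1-\frac{\lambda}{\pi^2}\Big)\int_\Omega|\nabla u|^2\,dx\ge\Big(1-\frac{\lambda}{\pi^2}\Big)\sqrt\pi\,\|u\|^2_{L^4(D)}\qquad(u\in V),
\end{equation}
so $S_\lambda>0$. By homogeneity, $I_\lambda(u)\ge S_\lambda\|u\|_{L^4(D)}^2$ for all $u\in V$.

To bound $S_\lambda$ from above we use the function $\psi$ of \eqref{eq:psi}, centered at the pole $-\varepsilon e_3$ of $U_\varepsilon$. It looks like $U_\varepsilon$ near the origin and solves the linear equation exactly, so that its energy reduces to a boundary integral that can be computed in closed form.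

\begin{lemma}[Test functions]\label{lem:test}
Let $\lambda=k^2$, $0<k<\pi$. For $0<\varepsilon<1$ put $s=|x+\varepsilon e_3|$ and $v_\varepsilon(x)=\psi(s)$ for $s<1$, $v_\varepsilon(x)=0$ for $s\ge1$. Then $v_\varepsilon\in V$ and, as $\varepsilon\downarrow0$,
\begin{equation}\label{eq:test}
\frac{I_\lambda(v_\varepsilon)}{\|v_\varepsilon\|^2_{L^4(D)}}=\sqrt\pi\Big(1+2k\cot k\;\varepsilon+O\big(\varepsilon^2\log\tfrac1\varepsilon\big)\Big).
\end{equation}
In particular $S_\lambda<\sqrt\pi$ for $\pi^2/4<\lambda<\pi^2$.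
\end{lemma}

\begin{proof}
For $x_3\ge0$ we have $s^2=|x|^2+2\varepsilon x_3+\varepsilon^2>|x|^2$ and $s\ge\varepsilon$. Hence the cap $\omega=\{s<1,\ x_3>0\}$ lies in $\Omega$, $s>1$ on $\Sigma$, and, since $\psi(1)=0$, $v_\varepsilon$ is Lipschitz on $\overline\Omega$ and belongs to $V$. In $\omega$ we have $-\Delta v_\varepsilon=\lambda v_\varepsilon$, so $I_\lambda(v_\varepsilon)=\int_{\partial\omega}v_\varepsilon\,\partial_\nu v_\varepsilon$. The part $s=1$ contributes nothing. On $x_3=0$ the outer normal is $-e_3$ and $\partial_3s=\varepsilon/s$; moreover $s^2=|x'|^2+\varepsilon^2$, so $d\sigma=2\pi s\,ds$ for functions of $s$. Therefore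
\[
I_\lambda(v_\varepsilon)=-\int_\varepsilon^1\psi\psi'\,\frac\varepsilon s\,2\pi s\,ds=\pi\varepsilon\,\psi(\varepsilon)^2.
\]
Let $c=k\cot k$. By \eqref{eq:psi}, $s\psi(s)=1-cs+O(s^2)$ on $[0,1]$. Thus $I_\lambda(v_\varepsilon)=\frac\pi\varepsilon(1-2c\varepsilon+O(\varepsilon^2))$, and
\[
\int_Dv_\varepsilon^4\,d\sigma=2\pi\int_\varepsilon^1\frac{1-4cs+O(s^2)}{s^3}\,ds=2\pi\Big(\frac1{2\varepsilon^2}-\frac{4c}{\varepsilon}+O\big(\log\tfrac1\varepsilon\big)\Big)=\frac\pi{\varepsilon^2}\Big(1-8c\varepsilon+O\big(\varepsilon^2\log\tfrac1\varepsilon\big)\Big).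
\]
The square root is $\frac{\sqrt\pi}\varepsilon(1-4c\varepsilon+O(\varepsilon^2\log\frac1\varepsilon))$, and the quotient is \eqref{eq:test}. For $\pi/2<k<\pi$ we have $\cot k<0$.
\end{proof}

\begin{lemma}[Minimizers give solutions]\label{lem:minimizer}
Let $0\le\lambda<\pi^2$, and let $u\in V$ satisfy $u\ge0$, $\int_Du^4=1$ and $I_\lambda(u)=S_\lambda$. Then $S_\lambda^{1/2}u$ is a solution of $(P_\lambda)$.
\end{lemma}

\begin{proof}
For $\varphi\in V$ the function $t\mapsto I_\lambda(u+t\varphi)-S_\lambda\big(\int_D(u+t\varphi)^4\big)^{1/2}$ is nonnegative, vanishes at $t=0$ and is differentiable there. Its derivative is twice $\int_\Omega(\nabla u\cdot\nabla\varphi-\lambda u\varphi)-S_\lambda\int_Du^3\varphi$, which therefore vanishes. Multiplying by $S_\lambda^{1/2}$ gives \eqref{eq:weak} for $S_\lambda^{1/2}u$. In $\Omega$ we have $-\Delta u=\lambda u\ge0$ and $u\not\equiv0$, so $u>0$ by (E).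
\end{proof}

\begin{proposition}[Compactness below $\sqrt\pi$]\label{prop:compact}
If $0<\lambda<\pi^2$ and $S_\lambda<\sqrt\pi$, then $(P_\lambda)$ has a solution.
\end{proposition}

\begin{proof}
Let $u_j\in V$ satisfy $\int_Du_j^4=1$ and $I_\lambda(u_j)\to S_\lambda$. By (D) we may replace $u_j$ by $|u_j|$, and by \eqref{eq:coercive} the sequence is bounded in $V$. Along a subsequence, $u_j\rightharpoonup u\ge0$ in $V$, strongly in $L^2(\Omega)$ and $L^2(D)$, and a.e.\ on $D$. Let $w_j=u_j-u$ and $a=\int_Du^4\in[0,1]$. The point is that the lost part $w_j$ costs at least the half-space constant $\sqrt\pi$, because it does not feel the $L^2$ term.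

First, $\int_Dw_j^4\to1-a$. This is the Brezis--Lieb lemma; here it follows from $u_j^4-u^4-w_j^4=4u^3w_j+6u^2w_j^2+4uw_j^3$, since by (F) $w_j,w_j^2,w_j^3$ tend weakly to $0$ in $L^4,L^2,L^{4/3}$, respectively. Second, $I_\lambda(u_j)=I_\lambda(u)+\int_\Omega|\nabla w_j|^2+o(1)$, because $\nabla w_j\rightharpoonup0$ and $w_j\to0$ in $L^2(\Omega)$. Applying \eqref{eq:trace} to $w_j\in V$, we get
\[
S_\lambda\ge I_\lambda(u)+\sqrt\pi\sqrt{1-a}\ge S_\lambda\big(\sqrt a+\sqrt{1-a}\big)+(\sqrt\pi-S_\lambda)\sqrt{1-a}.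
\]
Since $\sqrt a+\sqrt{1-a}\ge1$, $S_\lambda>0$ and $S_\lambda<\sqrt\pi$, this forces $a=1$, and then $I_\lambda(u)\le S_\lambda$. Lemma~\ref{lem:minimizer} applies.
\end{proof}

\begin{remark}\label{rem:subcritical}
Theorem~\ref{thm:non} fails for $1<q<3$: then $(P_{\lambda,q})$ has a solution for every $0\le\lambda<\pi^2$. Indeed, the trace $V\to L^{q+1}(D)$ is compact by (B), \eqref{eq:trace} and (F), so the infimum $S>0$ of $I_\lambda$ under the constraint $\int_D|u|^{q+1}=1$ is attained at some $u\ge0$, and the proof of Lemma~\ref{lem:minimizer} shows that $S^{1/(q-1)}u$ is a solution.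
\end{remark}

\section{The idea of the nonexistence proof}\label{sec:idea}

This section describes the argument and carries out two explicit computations that are used later. Let $\lambda<\pi^2$ and let $G$ be the Dirichlet Green function of $-\Delta-\lambda$ on $B$, constructed in Section~\ref{sec:green}. Equation \eqref{eq:reflected} says $(-\Delta-\lambda)\tilde u=2F\sigma$, so $\tilde u$ is the Green potential of $2F\sigma$. Restricting to the disk gives a closed equation for the trace,
\[
f(x)=2\int_DG(x,y)f(y)^q\,d\sigma(y).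
\]
Equivalently, $F=f^q$ is a critical point of
\[
\mathcal{E}(g)=\iint_{D\times D}G(x,y)g(x)g(y)\,d\sigma\,d\sigma-\frac q{q+1}\int_Dg^{(q+1)/q}\,d\sigma,
\]
since the formal derivative at $F$ in the direction $h$ is $\int_D\big(2\int_DGF-F^{1/q}\big)h=0$. We move $F$ along the dilations $F_\tau(x)=\tau^{-3/2}F(x/\tau)$, $\tau\uparrow1$, which keep the support in $\overline D$. The power $-3/2$ is the one that preserves $\iint|x-y|^{-1}g(x)g(y)$, the contribution of the singularity of $G$. A change of variables gives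
\[
\mathcal{E}(F_\tau)=N(\tau)-\frac q{q+1}\,\tau^{(q-3)/(2q)}\int_Df^{q+1}\,d\sigma,
\]
where
\begin{equation}\label{eq:N}
N(\tau)=\iint_{D\times D}\tau G(\tau x,\tau y)F(x)F(y)\,d\sigma(x)\,d\sigma(y),\qquad0<\tau\le1.
\end{equation}
At a critical point, $\mathcal{E}(F_\tau)-\mathcal{E}(F)=o(1-\tau)$. For $q=3$ the second term of $\mathcal{E}(F_\tau)$ does not depend on $\tau$, and for $q>3$ the factor $\tau^{(q-3)/(2q)}$ is below $1$; in both cases $N(\tau)-N(1)\le o(1-\tau)$. A contradiction follows if
\begin{equation}\label{eq:goal}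
\liminf_{\tau\uparrow1}\frac{N(\tau)-N(1)}{1-\tau}>0 .
\end{equation}
The nonlinear problem is thereby reduced to a question about the linear kernel: is $\tau G(\tau x,\tau y)$ decreasing in $\tau$?

\subsection*{The case $\lambda=0$}
The Green function of $-\Delta$ on $B$ is
\begin{equation}\label{eq:G0}
G_0(x,y)=\frac1{4\pi}\Big(\frac1{|x-y|}-\frac1{[x,y]}\Big),\qquad[x,y]^2=|x|^2|y|^2-2x\cdot y+1 .
\end{equation}
The singular part is invariant under the dilation, and
\[
\tau G_0(\tau x,\tau y)=\frac1{4\pi}\Big(\frac1{|x-y|}-p(\tau)^{-1/2}\Big),\qquad p(\tau)=\tau^2|x|^2|y|^2-2x\cdot y+\tau^{-2}.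
\]
For $x,y\in B$ and $0<\tau\le1$ we have $p'(\tau)=2\tau|x|^2|y|^2-2\tau^{-3}<0$. Hence $\tau G_0(\tau x,\tau y)$ is strictly decreasing on $(0,1]$, and
\begin{equation}\label{eq:zero}
\lim_{\tau\uparrow1}\frac{\tau G_0(\tau x,\tau y)-G_0(x,y)}{1-\tau}=-\frac{p'(1)}{8\pi\,p(1)^{3/2}}=\frac{1-|x|^2|y|^2}{4\pi[x,y]^3}>0 .
\end{equation}

\subsection*{The case $\lambda=k^2>0$ with the pole at the center}
Here $4\pi G(x,0)=\psi(|x|)$. For $w>0$ we have $\tau\psi(\tau w)=\sin(k(1-\tau w))/(w\sin k)$, and differentiation in $\tau$ yields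
\begin{equation}\label{eq:psidil}
\tau\psi(\tau w)-\psi(w)=\int_\tau^1\frac{k\cos(k(1-\eta w))}{\sin k}\,d\eta .
\end{equation}
With $w=|x|\in(0,1)$ and $\eta\in(0,1]$ the argument of the cosine runs through $(0,k)$, so the integrand is positive throughout exactly when $k\le\pi/2$. This is the threshold of Theorem~\ref{thm:non}, with the borderline value included. The integrand stays positive for $0<w<2$, since then $|1-\eta w|<1$; this is the range of $|x-y|$ for distinct points of $D$.

It is therefore natural to compare $4\pi G(x,y)$ with $\psi(|x-y|)$ for every pole $y$. The difference $H$ is a regular solution of the linear equation, and it expands in Legendre polynomials $P_l(\cos\theta)$ of the angle between $x$ and $y$. We shall see that the term $l=0$ is absent and that the other coefficients are positive and increasing in $|x|$ and $|y|$. The difficulty is that $P_l(\cos\theta)$ changes sign, so no conclusion can be drawn term by term at a given pair $x,y$. But the average of $P_l(\cos\theta)$ over a full circle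 is nonnegative, and only this average enters $N(\tau)$ if $F$ is radial. Radial symmetry comes from the method of moving planes.

From now until the end of Section~\ref{sec:bessel}, $\lambda<\pi^2$, $q\ge3$, and $C$ denotes constants depending only on $\lambda$, $q$ and the solution.

\section{The Green function of $-\Delta-\lambda$ on the ball}\label{sec:green}

We need size and H\"older bounds for $G$ that are uniform up to $\partial B$, because the disk reaches the sphere. We prove them for $G_0$ and transfer them through the resolvent identity. Let $x\in\overline B$, $y\in B$. From $[x,y]^2-|x-y|^2=(1-|x|^2)(1-|y|^2)\ge0$ and $|\nabla_x[x,y]^{-1}|=|y|\,[x,y]^{-2}$ (for $y\ne0$, $[x,y]=|y|\,|x-y/|y|^2|$) we obtain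
\begin{equation}\label{eq:G0bounds}
0\le G_0(x,y)\le\frac C{|x-y|},\qquad|\nabla_xG_0(x,y)|\le\frac C{|x-y|^2},
\end{equation}
with $G_0>0$ for $x\in B$ and $G_0=0$ for $|x|=1$. We say that a kernel $K$ satisfies the \emph{H\"older bound} if for $x,\xi\in\overline B$, $y\in B\setminus\{x,\xi\}$,
\begin{equation}\label{eq:holder}
|K(x,y)-K(\xi,y)|\le C|x-\xi|^{3/4}\big(|x-y|^{-7/4}+|\xi-y|^{-7/4}\big).
\end{equation}
The kernel $G_0$ satisfies it. If $|x-\xi|\le\frac12|x-y|$, all points of the segment from $x$ to $\xi$ lie in $\overline B$ at distance at least $\frac12|x-y|$ from $y$, and the mean value theorem gives the bound $C|x-\xi|\,|x-y|^{-2}\le C|x-\xi|^{3/4}|x-y|^{-7/4}$. Otherwise $|x-y|<2|x-\xi|$ and $|\xi-y|<3|x-\xi|$, and we bound the two terms separately, using $|x-y|^{-1}=|x-y|^{3/4}|x-y|^{-7/4}$ and the same identity for $\xi$. The exponent $3/4$ is chosen above $1/2$, as Lemma~\ref{lem:dilation} will require, and below $1$, so that $|y|^{-7/4}$ is locally integrable in the plane.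

Since $\lambda<\pi^2$, the form $\int_B(|\nabla v|^2-\lambda v^2)$ is coercive on $W^{1,2}_0(B)$ by \eqref{eq:poincare}. So $A_\lambda=(-\Delta-\lambda)^{-1}:L^2(B)\to W^{1,2}_0(B)$ is bounded, and it is self-adjoint on $L^2(B)$. The operator $A_0$ has kernel $G_0$. For $y\in B$ define
\[
R(\cdot,y)=\lambda A_\lambda G_0(\cdot,y)\in W^{1,2}_0(B),\qquad G=G_0+R .
\]

\begin{proposition}\label{prop:green}
With the representative of $R$ given by \eqref{eq:R} below, the following hold.
\begin{enumerate}
\item[(a)] $R$ is bounded and continuous on $\overline B\times B$. Hence $|G(x,y)|\le C/|x-y|$, and $G$ is continuous off the diagonal. Also $G(x,y)=0$ for $|x|=1$.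
\item[(b)] $G$ satisfies the H\"older bound \eqref{eq:holder}.
\item[(c)] $(-\Delta-\lambda)G(\cdot,y)=\delta_y$ in the sense of distributions in $B$.
\item[(d)] For $\chi\in L^2(B)$, $A_\lambda\chi(x)=\int_BG(x,y)\chi(y)\,dy$, and the right side is continuous on $\overline B$ and vanishes on $\partial B$.
\item[(e)] $G(x,y)=G(y,x)$ for $x\ne y$ in $B$.
\item[(f)] $G\ge0$, and if $\lambda>0$, then $G(x,y)>0$ for $x\ne y$ in $B$.
\end{enumerate}
\end{proposition}

\begin{proof}
By \eqref{eq:G0bounds}, the functions $G_0(\cdot,y)$, $y\in B$, and $G_0(x,\cdot)$, $x\in\overline B$, are bounded in $L^{5/2}(B)$, and they converge a.e.\ when the parameter converges. By (F), both maps are bounded and continuous into $L^2(B)$. Then so is $y\mapsto G(\cdot,y)$. From $(-\Delta-\lambda)R(\cdot,y)=\lambda G_0(\cdot,y)$ we get $-\Delta R(\cdot,y)=\lambda G(\cdot,y)$, which proves (c) and gives $R(\cdot,y)=\lambda A_0G(\cdot,y)$, that is,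
\begin{equation}\label{eq:R}
R(x,y)=\lambda\int_BG_0(x,z)G(z,y)\,dz .
\end{equation}

(a) The right side of \eqref{eq:R} is an $L^2$ inner product of two bounded continuous families, and it vanishes for $|x|=1$.

(b) Insert \eqref{eq:holder} for $G_0$ and the bound of (a) into \eqref{eq:R}. Since $a^{-7/4}b^{-1}\le\min(a,b)^{-11/4}\le a^{-11/4}+b^{-11/4}$ and $11/4<3$, the integrals $\int_B|x-z|^{-7/4}|z-y|^{-1}dz$ are uniformly bounded. So $|R(x,y)-R(\xi,y)|\le C|x-\xi|^{3/4}$, which implies \eqref{eq:holder} for $R$ because $|x-y|\le2$.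

(d) Applying $-\Delta-\lambda$ verifies $A_\lambda=A_0+\lambda A_\lambda A_0$. For $\chi,\chi_1\in L^2(B)$, self-adjointness and Fubini's theorem give
\[
\langle\lambda A_\lambda A_0\chi,\chi_1\rangle=\int_B\chi(y)\,\langle\lambda G_0(\cdot,y),A_\lambda\chi_1\rangle\,dy=\int_B\chi(y)\,\langle R(\cdot,y),\chi_1\rangle\,dy,
\]
so $\lambda A_\lambda A_0$ has kernel $R$. By (a) and (F), $x\mapsto G(x,\cdot)$ is continuous from $\overline B$ to $L^2(B)$ and is zero on $\partial B$.

(e) The kernel of a self-adjoint operator is symmetric a.e., and $G$ is continuous off the diagonal.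

(f) If $\chi\ge0$, Lemma~\ref{lem:comp} applies to $A_\lambda\chi$ by (d), so $\int_BG(x,y)\chi(y)\,dy\ge0$ for every $x$. Hence $G(x,\cdot)\ge0$ a.e., and everywhere off the diagonal by continuity. If $\lambda>0$, then $R\ge0$ by \eqref{eq:R}, and $G\ge G_0>0$.
\end{proof}

\section{The integral equation and regularity}\label{sec:integral}

\begin{proposition}\label{prop:integral}
Let $u$ be a solution of $(P_{\lambda,q})$. Then $F\not\equiv0$, $f$ is bounded, and after modification on null sets $\tilde u\in C^{0,3/4}(\overline B)$, $\tilde u=0$ on $\partial B$, $f=\tilde u|_D$, and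
\begin{equation}\label{eq:potential}
\tilde u(x)=2\int_DG(x,y)F(y)\,d\sigma(y)\qquad\text{for all }x\in\overline B .
\end{equation}
Extended by zero, $f\in C^{0,3/4}(\mathbb{R}^2)$. If $\lambda>0$, then $\tilde u>0$ in $B$.
\end{proposition}

\begin{proof}
If $F\equiv0$, then \eqref{eq:reflected} with $\varphi=\tilde u$ and coercivity give $\tilde u=0$, which is false. Note that $F\in L^{4/3}(D)\subset L^1(D)$.

\emph{Step 1: the formula in $B$.} Let $\chi\in C_c^\infty(B)$ and $\varphi=A_\lambda\chi$, which is continuous. The definition of $A_\lambda$, tested with $\tilde u$, says that the left side of \eqref{eq:reflected} equals $\int_B\tilde u\chi$. Hence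
\[
\int_B\tilde u\chi\,dx=2\int_DF(y)\int_BG(y,x)\chi(x)\,dx\,d\sigma(y).
\]
Fubini's theorem applies because $\int_B|y-x|^{-1}dx\le C$ and $F\in L^1(D)$. With the symmetry of $G$ we obtain \eqref{eq:potential} for a.e.\ $x\in B$.

\emph{Step 2: the formula on $D$.} The disk is a null set in $B$, so we approach it by parallel slices. Extend $\tilde u$ and $G(\cdot,y)$ by zero outside $B$. For a.e.\ $h>0$, \eqref{eq:potential} holds at $(x',h)$ for a.e.\ $x'$, and the slice estimate of (B) holds. Choose such $h_j\downarrow0$ with $\tilde u(\cdot,h_j)\to f$ a.e. For $x,y\in D$, $x\ne y$, we have $G(x+h_je_3,y)\to G(x,y)$ and $G(x+h_je_3,y)\le C/|x-y|$. Moreover $\int_D|x-y|^{-1}F(y)\,d\sigma(y)<\infty$ for a.e.\ $x\in D$, because its integral over $D$ is at most $C\|F\|_{L^1}$. Dominated convergence gives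
\begin{equation}\label{eq:inteq}
f(x)=2\int_DG(x,y)F(y)\,d\sigma(y)\qquad\text{for a.e. }x\in D .
\end{equation}

\emph{Step 3: $f$ is bounded.} For $q>3$ this is assumed; let $q=3$. Recall the Hardy--Littlewood--Sobolev inequality in the plane: convolution with $|x|^{-1}$ maps $L^r(\mathbb{R}^2)$ boundedly to $L^p(\mathbb{R}^2)$ if $1<r<2$ and $\frac1p=\frac1r-\frac12$. Direct iteration of \eqref{eq:inteq} gains nothing at the critical exponent: $f\in L^4$ gives $f^3\in L^{4/3}$ and then $f\in L^4$ again. We therefore view \eqref{eq:inteq} as a linear equation with a small coefficient. For $M>0$ let $b=f^2\mathbf 1_{\{f>M\}}$ and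
\[
Tg(x)=2\int_DG(x,y)b(y)g(y)\,d\sigma(y),\qquad h(x)=2\int_DG(x,y)f(y)^3\mathbf 1_{\{f\le M\}}(y)\,d\sigma(y).
\]
Then $f=Tf+h$, and $h$ is bounded by $CM^3$. For $p=4$, $r=\frac43$ and for $p=8$, $r=\frac85$ we have $\frac1r=\frac12+\frac1p$, so H\"older's inequality gives $\|Tg\|_{L^p}\le C\|bg\|_{L^r}\le C\|b\|_{L^2}\|g\|_{L^p}$. As $\|b\|_{L^2}^2=\int_{\{f>M\}}f^4\to0$ for $M\to\infty$, we can fix $M$ so that $T$ has norm below $1$ on $L^4(D)$ and on $L^8(D)$. The equation $g=Tg+h$ has a solution $g\in L^8(D)\subset L^4(D)$, and its solution in $L^4(D)$ is unique; hence $f=g\in L^8(D)$. Now $F\in L^{8/3}(D)$, and $|x|^{-1}$ lies locally in the dual space $L^{8/5}(\mathbb{R}^2)$, so \eqref{eq:inteq} gives $f\in L^\infty(D)$.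

\emph{Step 4: H\"older continuity.} Let $W(x)$ be the right side of \eqref{eq:potential}. For $x\in\overline B$ and $y\in D$ we have $|x-y|\ge|x'-y'|$, so $\int_D|x-y|^{-7/4}d\sigma(y)\le C$. Since $F$ is bounded, \eqref{eq:holder} for $G$ gives $W\in C^{0,3/4}(\overline B)$. Also $W=0$ on $\partial B$, $W=\tilde u$ a.e.\ in $B$ by Step 1, and $W=f$ a.e.\ on $D$ by Step 2. If $x\in D$ and $\xi$ is a point of the plane outside $D$, the segment between them meets the circle $\partial D$ at a point $\zeta$ with $f(\zeta)=0$, and $|f(x)|\le C|x-\zeta|^{3/4}\le C|x-\xi|^{3/4}$. Finally, if $\lambda>0$, then $G>0$ and $F\not\equiv0$ give $W>0$ in $B$.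
\end{proof}

For $q>3$ the coefficient in Step 3 would be $f^{q-1}\mathbf 1_{\{f>M\}}$, which is in $L^2$ only if $f\in L^{2q-2}$ with $2q-2>4$. The trace embedding does not provide this, and for that reason boundedness is a hypothesis when $q>3$.

\section{The dilation inequality and the case $\lambda\le0$}\label{sec:dilation}

We now make the first-variation argument of Section~\ref{sec:idea} rigorous. We do not know that $f$ is differentiable up to the circle $\partial D$, where the Dirichlet and Neumann conditions meet, so we cannot differentiate $F_\tau$ in $\tau$. This is not needed: at a critical point the error is quadratic in the perturbation, and a H\"older exponent above $1/2$ makes it $o(1-\tau)$.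

\begin{lemma}[Dilation inequality]\label{lem:dilation}
Let $u$ be a solution of $(P_{\lambda,q})$, $q\ge3$, and let $N$ be given by \eqref{eq:N}. Then $N(\tau)-N(1)\le C(1-\tau)^{3/2}$ for $\frac12\le\tau\le1$. In particular, \eqref{eq:goal} is false.
\end{lemma}

\begin{proof}
Let $f_\tau(x)=\tau^{-3/(2q)}f(x/\tau)$, $F_\tau=f_\tau^q=\tau^{-3/2}F(x/\tau)$ and $\delta=f_\tau-f$; these functions vanish outside $D$. For $x\in D$,
\[
|\delta(x)|\le(\tau^{-3/(2q)}-1)\|f\|_\infty+|f(x/\tau)-f(x)|\le C(1-\tau)+C(\tau^{-1}-1)^{3/4}\le C(1-\tau)^{3/4}.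
\]
For bounded $g_1,g_2$ let $Q(g_1,g_2)=2\iint_{D\times D}G(x,y)g_1(x)g_2(y)$. This form is symmetric, $|Q(g_1,g_2)|\le C\|g_1\|_\infty\|g_2\|_\infty$ by Proposition~\ref{prop:green}(a), and $Q(F,g)=\int_Dfg$ by \eqref{eq:inteq}. The substitution $(x,y)\mapsto(\tau x,\tau y)$ gives $Q(F_\tau,F_\tau)=2\tau^{4-3}\iint G(\tau x,\tau y)F(x)F(y)=2N(\tau)$.

For $p\ge2$ and $a,b\in[0,M]$, Taylor's formula gives $|b^p-a^p-pa^{p-1}(b-a)|\le\frac{p(p-1)}2M^{p-2}(b-a)^2$. With $p=q$ and $p=q+1$, uniformly on $D$,
\[
F_\tau-F=qf^{q-1}\delta+O(\delta^2),\qquad f_\tau^{q+1}-f^{q+1}=(q+1)f^q\delta+O(\delta^2).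
\]
In particular $\|F_\tau-F\|_\infty\le C(1-\tau)^{3/4}$, and
\begin{align*}
2N(\tau)-2N(1)&=2Q(F,F_\tau-F)+Q(F_\tau-F,F_\tau-F)\\
&=2q\int_Df^q\delta\,d\sigma+O\big((1-\tau)^{3/2}\big)
=\frac{2q}{q+1}\int_D\big(f_\tau^{q+1}-f^{q+1}\big)\,d\sigma+O\big((1-\tau)^{3/2}\big).
\end{align*}
Finally $\int_Df_\tau^{q+1}=\tau^{2-3(q+1)/(2q)}\int_Df^{q+1}=\tau^{(q-3)/(2q)}\int_Df^{q+1}\le\int_Df^{q+1}$, because $q\ge3$ and $\tau\le1$.
\end{proof}

The last line is where criticality enters; for $q<3$ the inequality reverses, in agreement with Remark~\ref{rem:subcritical}. It remains to show that a solution would satisfy \eqref{eq:goal}.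

\begin{proof}[Proof of Theorem~\ref{thm:non} for $\lambda\le0$]
Let $u$ be a solution.

\emph{Case $\lambda=0$.} Here $G=G_0$. By Section~\ref{sec:idea} the quotients $(\tau G_0(\tau x,\tau y)-G_0(x,y))/(1-\tau)$ are nonnegative and converge to the positive function \eqref{eq:zero}. Fatou's lemma with the weight $F(x)F(y)\ge0$, $F\not\equiv0$, gives \eqref{eq:goal}.

\emph{Case $\lambda<0$.} The kernel is not explicit, but the dilation changes the equation in the favorable direction. Fix $y\in B$ and $\tau\in(0,1)$, and let $g_\tau(x)=\tau G(\tau x,\tau y)\ge0$. By Proposition~\ref{prop:green}(c) and scaling, $-\Delta g_\tau-\lambda\tau^2g_\tau=\delta_y$ in $B$. In $v=g_\tau-G(\cdot,y)$ the singularities cancel: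
\[
v(x)=\frac1{4\pi}\Big(\frac1{[x,y]}-\frac\tau{[\tau x,\tau y]}\Big)+\tau R(\tau x,\tau y)-R(x,y),
\]
and $v\in W^{1,2}(B)\cap C(\overline B)$, since $[x,y]\ge1-|y|>0$ and $[\tau x,\tau y]\ge1-\tau$ on $\overline B$. With $\mu=|\lambda|(1-\tau^2)>0$,
\[
(-\Delta-\lambda)v=\mu g_\tau\ge0\ \text{ in }B,\qquad v=g_\tau\ge0\ \text{ on }\partial B .
\]
Lemma~\ref{lem:comp} gives $v\ge0$, that is, $g_\tau\ge G(\cdot,y)$. We use this to get a quantitative bound. The function $v_1=v-\mu A_\lambda G(\cdot,y)$ lies in $W^{1,2}(B)\cap C(\overline B)$ and equals $v\ge0$ on $\partial B$ by Proposition~\ref{prop:green}(d), and $(-\Delta-\lambda)v_1=\mu(g_\tau-G(\cdot,y))\ge0$. By Lemma~\ref{lem:comp} again, $v_1\ge0$: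
\[
\tau G(\tau x,\tau y)-G(x,y)\ge\mu\int_BG(x,z)G(z,y)\,dz\qquad(x\ne y).
\]
Integrate against $F(x)F(y)$. By Tonelli's theorem, the symmetry of $G$ and \eqref{eq:potential},
\[
N(\tau)-N(1)\ge\frac{|\lambda|(1-\tau^2)}4\int_B\tilde u^2\,dz,
\]
and the lower limit in \eqref{eq:goal} is at least $\frac{|\lambda|}2\int_B\tilde u^2>0$.

In both cases \eqref{eq:goal} contradicts Lemma~\ref{lem:dilation}.
\end{proof}

For $\lambda>0$ the same computation gives $(-\Delta-\lambda)v=-\lambda(1-\tau^2)g_\tau\le0$, while the boundary values of $v$ are still nonnegative. The two effects now compete, the comparison lemma is silent, and we need the finer analysis of the next two sections.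

\section{Radial symmetry of the trace}\label{sec:symmetry}

\begin{proposition}\label{prop:radial}
Let $0<\lambda\le\pi^2/4$ and let $u$ be a solution of $(P_{\lambda,q})$. Then $f$ and $F$ are radial functions on $D$.
\end{proposition}

We reflect in vertical planes, since these reflections preserve the plane that carries the source. The usual maximum principle in narrow domains is replaced by an energy estimate: the nonlinearity acts only on $D$, and the trace inequality makes it negligible when the set where the comparison fails has small area.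

\begin{proof}
For $t\in[0,1)$ let $B_t=B\cap\{x_1>t\}$, $D_t=D\cap\{x_1>t\}$ and $x^t=(2t-x_1,x_2,x_3)$. Since
\begin{equation}\label{eq:reflnorm}
|x^t|^2-|x|^2=4t(t-x_1)\le0\qquad(x_1\ge t),
\end{equation}
the reflection maps $B_t$ into $B$ and $D_t$ into $D$. Let $w_t(x)=\tilde u(x^t)-\tilde u(x)\in W^{1,2}(B_t)\cap C(\overline{B_t})$. Then $w_t=0$ on $\{x_1=t\}$, and $w_t=\tilde u(x^t)\ge0$ on $\partial B_t\cap\partial B$. If $\varphi\in W^{1,2}_0(B_t)$ is extended by zero, both $\varphi(x)$ and $\varphi(x^t)$ lie in $W^{1,2}_0(B)$. Using \eqref{eq:reflected} for each, changing variables $x\mapsto x^t$ in the second identity and subtracting, we get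
\begin{equation}\label{eq:wt}
\int_{B_t}(\nabla w_t\cdot\nabla\varphi-\lambda w_t\varphi)\,dx=2\int_{D_t}\big(F(x^t)-F(x)\big)\varphi\,d\sigma .
\end{equation}

\emph{Step 1: there is $\varepsilon_0>0$, independent of $t$, such that $w_t\ge0$ whenever $E_t=\{x\in D_t:w_t(x)<0\}$ has area below $\varepsilon_0$.} By (D), $\varphi=w_t^-\in W^{1,2}_0(B_t)$. On $E_t$ we have $f(x^t)<f(x)$, so $0\le F(x)-F(x^t)\le qf(x)^{q-1}w_t^-(x)$ by the mean value theorem. Then \eqref{eq:wt}, \eqref{eq:poincare}, the Cauchy--Schwarz inequality and \eqref{eq:trace} give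
\begin{align*}
\Big(1-\frac\lambda{\pi^2}\Big)\int_{B_t}|\nabla w_t^-|^2\,dx&\le\int_{B_t}\big(|\nabla w_t^-|^2-\lambda(w_t^-)^2\big)\,dx=2\int_{E_t}\big(F(x)-F(x^t)\big)w_t^-\,d\sigma\\
&\le2q\|f\|_\infty^{q-1}|E_t|^{1/2}\|w_t^-\|^2_{L^4(D)}\le C_1|E_t|^{1/2}\int_{B_t}|\nabla w_t^-|^2\,dx .
\end{align*}
Choose $\varepsilon_0$ with $C_1\varepsilon_0^{1/2}=1-\lambda/\pi^2$. If $|E_t|<\varepsilon_0$, then $\nabla w_t^-=0$ and so $w_t^-=0$. Since $|D_t|\to0$ as $t\uparrow1$, we have $w_t\ge0$ for $t$ near $1$.

\emph{Step 2: the plane moves to $t=0$.} Let $t_0$ be the infimum of those $t\in(0,1)$ with $w_s\ge0$ for all $s\in[t,1)$. Each $x\in B_{t_0}$ lies in $B_s$ for $s>t_0$ close to $t_0$, so $w_{t_0}\ge0$ by continuity. Suppose $t_0>0$. Then $F(x^{t_0})\ge F(x)$ on $D_{t_0}$, and \eqref{eq:wt} with $\lambda>0$ gives $\int\nabla w_{t_0}\cdot\nabla\varphi\ge0$ for $0\le\varphi\in C_c^\infty(B_{t_0})$, that is, $-\Delta w_{t_0}\ge0$. For $|x|=1$, $x_1>t_0$, \eqref{eq:reflnorm} gives $|x^{t_0}|<1$, so $w_{t_0}(x)=\tilde u(x^{t_0})>0$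 by Proposition~\ref{prop:integral}; thus $w_{t_0}\not\equiv0$. As $B_{t_0}$ is convex, hence connected, (E) gives $w_{t_0}>0$ in $B_{t_0}$. Choose a compact $K\subset D_{t_0}$ with $|D_{t_0}\setminus K|<\varepsilon_0/2$. Since $|w_t-w_{t_0}|\le C|t-t_0|^{3/4}$ on $K$ and $\min_Kw_{t_0}>0$, for all $t<t_0$ close to $t_0$ we have $w_t>0$ on $K$ and $|D_t\setminus D_{t_0}|<\varepsilon_0/2$. Then $|E_t|\le|D_t\setminus K|<\varepsilon_0$, so $w_t\ge0$ by Step 1. This contradicts the definition of $t_0$. Hence $t_0=0$ and $w_0\ge0$.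

\emph{Step 3.} The problem is invariant under rotations about the $x_3$-axis. Applying Step 2 to a horizontal direction and to its opposite shows that $\tilde u$ is symmetric in every plane containing the $x_3$-axis. Two points of $D$ with the same norm are exchanged by such a reflection.
\end{proof}

\section{The averaged kernel for $0<\lambda\le\pi^2/4$}\label{sec:bessel}

Let $\lambda=k^2$ with $0<k\le\pi/2$, and define $H$ by
\[
4\pi G(x,y)=\psi(|x-y|)-H(x,y),\qquad x\in\overline B,\ y\in B .
\]
By \eqref{eq:psi}, $\psi(s)-1/s$ extends to a smooth function of $s\in[0,2]$. Fix $y\in B$. The function $\psi(|\cdot-y|)$ solves the homogeneous equation away from $y$, and $\psi=s^{-1}+O(1)$, $\psi'=-s^{-2}+O(1)$; Green's identity on small spheres about $y$ gives $(-\Delta-\lambda)\psi(|\cdot-y|)=4\pi\delta_y$. Since $H=\big(\psi(|x-y|)-|x-y|^{-1}\big)+[x,y]^{-1}-4\pi R$, Proposition~\ref{prop:green} and (E) show that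
\begin{equation}\label{eq:Hproblem}
H(\cdot,y)\in C(\overline B)\cap C^\infty(B),\qquad\Delta H+\lambda H=0\ \text{ in }B,\qquad H=\psi(|x-y|)\ \text{ for }|x|=1 .
\end{equation}
We solve this Dirichlet problem by separation of variables.

\subsection*{Spherical Bessel functions and Legendre polynomials}
The spherical Bessel functions $j_l,y_l$ ($l\ge0$) solve $(z^2w')'=(l(l+1)-z^2)w$. They are determined by
\[
j_0=\frac{\sin z}z,\quad j_1=\frac{\sin z}{z^2}-\frac{\cos z}z,\quad y_0=-\frac{\cos z}z,\quad y_1=-\frac{\cos z}{z^2}-\frac{\sin z}z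
\]
and the common recurrence $w_{l+1}=\frac{2l+1}zw_l-w_{l-1}$, and
\begin{equation}\label{eq:jseries}
j_l(z)=\frac{z^l}{(2l+1)!!}\sum_{m\ge0}\frac{(-z^2/2)^m}{m!\,(2l+3)(2l+5)\cdots(2l+2m+1)},
\end{equation}
where $(2l+1)!!=1\cdot3\cdots(2l+1)$. The Legendre polynomials are defined by $(1-2z\cos\theta+z^2)^{-1/2}=\sum_lz^lP_l(\cos\theta)$. If $\theta$ is the angle between $x$ and a fixed direction and $r=|x|$, then $r^lP_l(\cos\theta)$ is a harmonic polynomial of degree $l$, and $j_l(kr)P_l(\cos\theta)$ is a smooth solution of $\Delta w+k^2w=0$ in $\mathbb{R}^3$. The addition theorems \cite[10.60.1, 10.60.2]{DLMF} state that for $0\le b<a$ and $w=(a^2+b^2-2ab\cos\theta)^{1/2}$,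
\begin{equation}\label{eq:addition}
\frac{\cos w}w=-\sum_{l\ge0}(2l+1)j_l(b)y_l(a)P_l(\cos\theta),\qquad\frac{\sin w}w=\sum_{l\ge0}(2l+1)j_l(b)j_l(a)P_l(\cos\theta).
\end{equation}
Write $r=|x|$, $\rho=|y|$ and let $\theta$ be the angle between $x$ and $y$. For $|x|=1$ take $a=k$, $b=k\rho$, so that $w=k|x-y|$. Since $\psi(|x-y|)=k\big(\frac{\cos w}w-\cot k\,\frac{\sin w}w\big)$,
\begin{equation}\label{eq:boundary}
\psi(|x-y|)=k\sum_{l\ge0}(2l+1)\beta_l\,j_l(k\rho)P_l(\cos\theta)\quad(|x|=1),\qquad\beta_l=-y_l(k)-\cot k\;j_l(k).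
\end{equation}

\begin{lemma}\label{lem:coeff}
Let $0<k\le\pi/2$.
\begin{enumerate}
\item[(a)] $\beta_0=0$, $\beta_1=1/(k\sin k)$, and $0<\beta_l\le\beta_1(2l-1)!!\,k^{1-l}$ for $l\ge1$.
\item[(b)] $\frac12\frac{z^l}{(2l+1)!!}\le j_l(z)\le\frac{z^l}{(2l+1)!!}$ for $0\le z\le\pi/2$ and $l\ge0$.
\item[(c)] For $l\ge2$, $j_l$ is increasing on $[0,\pi/2]$.
\item[(d)] Let $(1-\zeta)^{-1/2}=\sum_j\alpha_j\zeta^j$, so that $\alpha_j>0$. Then $|P_l(\cos\theta)|\le1$, and $\frac1{2\pi}\int_0^{2\pi}P_l(\cos\theta)\,d\theta$ equals $0$ for odd $l$ and $\alpha_{l/2}^2$ for even $l$.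
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\beta_0=\frac{\cos k}k-\cot k\,\frac{\sin k}k=0$ and
\[
\beta_1=\frac{\cos k}{k^2}+\frac{\sin k}k-\frac{\cos k}{k^2}+\frac{\cos^2k}{k\sin k}=\frac1{k\sin k}.
\]
The recurrence gives $\beta_{l+1}=\frac{2l+1}k\beta_l-\beta_{l-1}$. So $\beta_2=\frac3k\beta_1\ge\beta_1$. If $\beta_l\ge\beta_{l-1}\ge0$ with $l\ge2$, then $\beta_{l+1}\ge(\frac5k-1)\beta_l\ge\beta_l$, since $\frac5k\ge\frac{10}\pi>2$. By induction $\beta_l\ge\beta_1>0$ for $l\ge1$. Then $\beta_{l+1}\le\frac{2l+1}k\beta_l$ for $l\ge1$, which gives the upper bound.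

(b) In \eqref{eq:jseries} the ratio of the absolute values of consecutive terms is $\frac{z^2/2}{(m+1)(2l+2m+3)}\le\frac{\pi^2}{24}<\frac12$. The series alternates with decreasing terms and begins with $1$, so its sum lies between $\frac12$ and $1$.

(c) On $(0,\pi/2]$ we have $z^2<6\le l(l+1)$ and $j_l>0$, so $(z^2j_l')'>0$. Since $z^2j_l'\to0$ as $z\downarrow0$, it follows that $j_l'>0$.

(d) Factor $1-2z\cos\theta+z^2=(1-ze^{i\theta})(1-ze^{-i\theta})$ in the generating function and compare coefficients of $z^l$: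
\[
P_l(\cos\theta)=\sum_{j=0}^l\alpha_j\alpha_{l-j}\cos((l-2j)\theta).
\]
Thus $|P_l(\cos\theta)|\le P_l(1)=1$, and only a term with $l=2j$ has nonzero mean.
\end{proof}

For instance, $P_1(\cos\theta)=\cos\theta$ has mean $0$, and $P_2(\cos\theta)=\frac12(3\cos^2\theta-1)$ has mean $\frac14=\alpha_1^2$, although both change sign. The identity $\beta_0=0$ is the reason for subtracting $\psi$ rather than another fundamental solution: $j_0(z)=\sin z/z$ is decreasing on $[0,\pi/2]$, so the term $l=0$ is the one that the monotonicity argument below could not handle directly. It has been moved into $\psi$, where \eqref{eq:psidil} treats it exactly.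

\begin{lemma}[Expansion of $H$]\label{lem:expansion}
For $x\in\overline B$ and $y\in B$,
\begin{equation}\label{eq:Hseries}
H(x,y)=k\sum_{l\ge1}(2l+1)\frac{\beta_l}{j_l(k)}\,j_l(kr)\,j_l(k\rho)\,P_l(\cos\theta),
\end{equation}
and the $l$-th term is at most $\frac{2k}{\sin k}(r\rho)^l$ in absolute value.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:coeff}(a), (b), (d), the $l$-th term is bounded by
\[
k(2l+1)\cdot\beta_1(2l-1)!!\,k^{1-l}\cdot\frac{2(2l+1)!!}{k^l}\cdot\frac{(kr)^l(k\rho)^l}{((2l+1)!!)^2}=2k^2\beta_1(r\rho)^l=\frac{2k}{\sin k}(r\rho)^l .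
\]
Fix $y$. The series converges uniformly in $x\in\overline B$; for $y=0$ all terms vanish. Each term is a smooth solution of $\Delta w+\lambda w=0$ in $x$, so the sum is a continuous distributional solution, smooth in $B$ by (E). For $r=1$ the sum is $\psi(|x-y|)$ by \eqref{eq:boundary} and $\beta_0=0$. By \eqref{eq:Hproblem}, the difference $d$ of the two sides of \eqref{eq:Hseries} solves the homogeneous equation and vanishes on $\partial B$. Lemma~\ref{lem:comp} applied to $d$ and $-d$ gives $d=0$.
\end{proof}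

In particular $H(x,0)=0$, which is the formula $4\pi G(x,0)=\psi(|x|)$ of Section~\ref{sec:idea}. For $x,y\in D$ with polar coordinates $(r,\theta_1)$, $(\rho,\theta_2)$ we have $\cos\theta=\cos(\theta_1-\theta_2)$, so $H(x,y)$ is a function of $r$, $\rho$ and $\theta_1-\theta_2$. Let $\overline H(r,\rho)$ be its mean over $\theta_1-\theta_2\in[0,2\pi]$.

\begin{lemma}\label{lem:monotone}
For $r,\rho\in[0,1)$ the function $\tau\mapsto\tau\overline H(\tau r,\tau\rho)$ is nondecreasing on $(0,1]$.
\end{lemma}

\begin{proof}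
The series \eqref{eq:Hseries} converges uniformly in the angle, so we may average term by term. By Lemma~\ref{lem:coeff}(d),
\[
\tau\overline H(\tau r,\tau\rho)=k\sum_{l\ge2,\ l\text{ even}}(2l+1)\,\alpha_{l/2}^2\,\frac{\beta_l}{j_l(k)}\;\tau\,j_l(k\tau r)\,j_l(k\tau\rho).
\]
The coefficients are positive by (a) and (b), and each of the factors $\tau$, $j_l(k\tau r)$, $j_l(k\tau\rho)$ is nonnegative and nondecreasing in $\tau$ by (b) and (c).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:non} for $0<\lambda\le\pi^2/4$]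
Let $u$ be a solution. For fixed $\tau\in(0,1]$, both $\tau G(\tau x,\tau y)$ and $\tau\psi(\tau|x-y|)$ are bounded by $C/|x-y|$ on $D\times D$, hence so is $\tau H(\tau x,\tau y)$, and all three are integrable against the bounded weight $F(x)F(y)$. By Proposition~\ref{prop:radial}, $F$ is radial; write $F(x)=F(r)$. Fubini's theorem in polar coordinates gives
\[
\iint_{D\times D}\tau H(\tau x,\tau y)F(x)F(y)\,d\sigma\,d\sigma=4\pi^2\int_0^1\!\!\int_0^1\tau\overline H(\tau r,\tau\rho)F(r)F(\rho)\,r\rho\,dr\,d\rho,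
\]
and by Lemma~\ref{lem:monotone} this is at most its value at $\tau=1$. Since $H$ enters $4\pi G$ with a minus sign, \eqref{eq:psidil} with $w=|x-y|$ gives
\[
4\pi\,\frac{N(\tau)-N(1)}{1-\tau}\ge\iint_{D\times D}\Big[\frac1{1-\tau}\int_\tau^1\frac{k\cos(k(1-\eta|x-y|))}{\sin k}\,d\eta\Big]F(x)F(y)\,d\sigma\,d\sigma .
\]
The bracket is bounded by $k/\sin k$, and dominated convergence yields
\[
\liminf_{\tau\uparrow1}\frac{N(\tau)-N(1)}{1-\tau}\ge\frac k{4\pi\sin k}\iint_{D\times D}\cos\big(k(1-|x-y|)\big)F(x)F(y)\,d\sigma\,d\sigma .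
\]
For $x\ne y$ in $D$ we have $0<|x-y|<2$, so $k\,|1-|x-y||<k\le\pi/2$ and the cosine is positive. As $F\ge0$ and $F\not\equiv0$, the right side is positive. This is \eqref{eq:goal}, which contradicts Lemma~\ref{lem:dilation}. Together with Section~\ref{sec:dilation}, this proves Theorem~\ref{thm:non}.
\end{proof}

The hypothesis $k\le\pi/2$ is used with room to spare in Lemma~\ref{lem:coeff}, whose proof needs only $k\le5/2$ in (a), $z^2\le3$ in (b) and $z^2<6$ in (c). It is used without room in the last step: for $k>\pi/2$ the cosine is negative when $|x-y|$ is small, with limit $\cos k$ on the diagonal. This has the sign of the coefficient $k\cot k$ in \eqref{eq:test}, which produces the solutions of Section~\ref{sec:existence}.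

\section{The existence range and the trace inequality with remainder}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:range}]
There is no solution for $\lambda\le\pi^2/4$ by Theorem~\ref{thm:non} and none for $\lambda\ge\pi^2$ by Proposition~\ref{prop:upper}. For $\pi^2/4<\lambda<\pi^2$, Lemma~\ref{lem:test} gives $S_\lambda<\sqrt\pi$, and Proposition~\ref{prop:compact} gives a solution.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:trace}]
Let $\lambda=\pi^2/4$. The claim is that $I_\lambda(u)>\sqrt\pi\|u\|_{L^4(D)}^2$ for $u\in V\setminus\{0\}$. If the trace of $u$ vanishes, this follows from $\int_\Omega|\nabla u|^2\ge\pi^2\int_\Omega u^2>\frac{\pi^2}4\int_\Omega u^2$. Otherwise we may normalize $\int_Du^4=1$. If $S_\lambda<\sqrt\pi$, Proposition~\ref{prop:compact} would give a solution of $(P_{\pi^2/4})$, against Theorem~\ref{thm:non}. So $I_\lambda(u)\ge S_\lambda\ge\sqrt\pi$. If $I_\lambda(u)=\sqrt\pi$, then $|u|$ attains $S_\lambda=\sqrt\pi$ by (D), and Lemma~\ref{lem:minimizer} gives a solution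 of $(P_{\pi^2/4})$, again against Theorem~\ref{thm:non}. Hence the inequality is strict.

If $\pi^2/4$ is replaced by $\lambda\in(\pi^2/4,\pi^2)$, the inequality fails for $v_\varepsilon$ with small $\varepsilon$ by \eqref{eq:test}. The inequality with a constant $\mu$ implies the inequality with every smaller constant, so it also fails for all $\mu\ge\pi^2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Beckner}
Beckner, Ann. of Math. \textbf{138} (1993), 213--242.

\bibitem{Escobar}
Escobar, Indiana Univ. Math. J. \textbf{37} (1988), 687--698.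

\bibitem{NBC}
\emph{Neumann Boundary Condition}, \texttt{https://files-www.mis.mpg.de/mpi-typo3/}\allowbreak\texttt{preprints/2003/preprint2003\_8.pdf}.

\bibitem{DLMF}
NIST DLMF, formulas 10.60.1 and 10.60.2.

\end{thebibliography}
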